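\title{Directional errors of the two-sided step-down test for equicorrelated $t$ statistics}

\begin{abstract}
We consider $k$ two-sided hypotheses $\theta_i=0$, tested with equicorrelated $t$ statistics by the step-down procedure whose critical values are the upper $\alpha$ points of the maximum modulus, each rejection being accompanied by a declaration of the sign of $\theta_i$. We prove that the probability of at least one false rejection or at least one wrong sign is at most $\alpha$ for all values of the parameters, with equality exactly when all $\theta_i$ vanish. The estimates are realized as the value at time $1$ of a Brownian motion started at the true means, and a false hypothesis is treated as true from the moment at which its regression residual hits zero. Anderson's inequality then applies to the resulting random set of hypotheses. The method extends to closed procedures under an $\ell_1$ condition on the regression coefficients of the correlation matrix.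
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k\ge2$ be an integer and let $\theta_1,\dots,\theta_k\in\mathbb R$ be unknown parameters. We observe estimators $\hat\theta_1,\dots,\hat\theta_k$ that are jointly normal with means $\theta_i$, a common variance $\tau^2\sigma^2$ ($\tau>0$ known, $\sigma^2>0$ unknown) and a common correlation $\varrho\in[0,1)$. We also observe a variance estimate $S^2$, independent of the $\hat\theta_i$ and distributed as $\sigma^2\chi^2_\nu/\nu$ with an integer $\nu\ge1$. The range of $\varrho$ covers the two families considered in \cite{source}: $\varrho=0$ for normalized orthogonal contrasts and $0<\varrho<1$ for comparisons of treatments with a control. The test statistics are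
\[
T_i=\frac{\hat\theta_i}{\tau S}\qquad(1\le i\le k).
\]
Fix a level $\alpha\in(0,1)$. For $1\le m\le k$ let $c_m$ be the upper $\alpha$ point of $\max_{1\le i\le m}|T_i|$ when $\theta_1=\dots=\theta_m=0$, that is, of the maximum modulus of an $m$-variate equicorrelated $t$ distribution with $\nu$ degrees of freedom and correlation $\varrho$.

We test the hypotheses $H_i:\theta_i=0$ against $\theta_i\ne0$, for $1\le i\le k$, by one of two procedures.
\begin{itemize}
\item The \emph{single-step} procedure SS2 rejects $H_i$ if and only if $|T_i|>c_k$.
\item The \emph{step-down} procedure SD2 orders the absolute values as $|T|_{(1)}\le\dots\le|T|_{(k)}$ and rejects the hypothesis in position $m$ if and only if $|T|_{(l)}>c_l$ for all $l=k,k-1,\dots,m$. Thus it starts from the largest $|T_i|$, and at the first position where the inequality fails it retains that hypothesis and all those in lower positions.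
\end{itemize}
Whoever rejects $\theta_i=0$ wants to know on which side of $0$ the parameter lies, so each rejection of $H_i$ comes with a \emph{directional decision}: $\theta_i>0$ if $T_i>0$, and $\theta_i<0$ if $T_i<0$. Two kinds of mistakes are now possible. One is the rejection of a true $H_i$. The other, a \emph{type III error}, is the rejection of $H_i$ when $\theta_i\ne0$ with the wrong sign declared. We call both kinds \emph{errors}, and the \emph{familywise error rate} (FWE) is the probability of at least one error. The requirement, (2.3) in \cite{source}, is that $\mathrm{FWE}\le\alpha$ for all $(\theta_1,\dots,\theta_k)$ and $\sigma^2$.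

Since $c_1\le\dots\le c_k$ (Lemma~\ref{lem:crit}), SD2 rejects every hypothesis that SS2 rejects, and possibly more; this is the reason to prefer it. It is known that both procedures meet the requirement when only rejections of true hypotheses are counted, and that SS2 meets it when type III errors are counted as well; Section~\ref{sec:closed} recalls the short arguments. The question, from \cite{source}, where it is stated not to be known in all cases, is whether SD2 meets the requirement when type III errors are counted. The answer is yes.

\begin{theorem}\label{thm:main}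
For all integers $k\ge2$ and $\nu\ge1$, all $\varrho\in[0,1)$, $\alpha\in(0,1)$, $\theta\in\mathbb R^k$ and $\sigma^2>0$, the probability that SD2 rejects some true $H_i$ or makes some type III error is at most $\alpha$. It equals $\alpha$ if $\theta_1=\dots=\theta_k=0$, and it is strictly less than $\alpha$ for every other $\theta$.
\end{theorem}

Equicorrelation enters the proof through a single inequality on regression coefficients, and the proof is no longer when it is written for any correlation matrix that satisfies this inequality. Write $[k]=\{1,\dots,k\}$. For $M\subseteq[k]$ and $i\notin M$, let $x_M=(x_j)_{j\in M}$ be the subvector of $x\in\mathbb R^k$, let $R_{MM}$ be the principal submatrix of a matrix $R$, and let $R_{iM}$ be the row vector $(R_{ij})_{j\in M}$. The norm $\|\cdot\|_1$ is the sum of the absolute values of the entries.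

\begin{theorem}\label{thm:general}
Let $X\sim N(\mu,R)$, where $R$ is a positive definite $k\times k$ correlation matrix such that
\begin{equation}\label{eq:R}
\|R_{iM}R_{MM}^{-1}\|_1\le1\qquad\text{for all nonempty }M\subsetneq[k]\text{ and all }i\notin M.\tag{R}
\end{equation}
Let $s>0$ be any random variable independent of $X$ (for instance a constant, which is the case of known variance), and put $T_i=X_i/s$. Let $c_M>0$, for nonempty $M\subseteq[k]$, be constants such that $c_M\le c_{M'}$ if $M\subseteq M'$ and
\[
P_{\mu=0}\Big(\max_{j\in M}|T_j|>c_M\Big)\le\alpha .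
\]
Consider the closed procedure: reject $H_i:\mu_i=0$ if and only if $\max_{j\in M}|T_j|>c_M$ for all $M\ni i$, and declare the sign of $T_i$. Then for all $\mu$ the probability of at least one false rejection or type III error is at most $\alpha$.
\end{theorem}

\begin{corollary}\label{cor:ext}
Theorem~\ref{thm:main}, including equality if and only if $\theta=0$, also holds for SD2 with equicorrelation $\varrho\in[-\frac1{2k-3},1)$, where $\varrho>-1$ if $k=2$. It also holds with $S/\sigma$ replaced by any positive random variable $s$ independent of the $\hat\theta_i$ whose law does not depend on the parameters (including $s=1$, the case of known $\sigma$), so that $T_i=\hat\theta_i/(\tau\sigma s)$, if the $c_m$ are the corresponding exact upper $\alpha$ points.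
\end{corollary}

The plan of the proof is as follows. For every set $M$ that contains the true hypotheses there is a simple event, a cube condition on $(T_j)_{j\in M}$ and a one-sided condition on the other $T_i$, on which no error occurs (Section~\ref{sec:closed}). No single $M$ is known to give an event of probability $1-\alpha$, so we choose $M$ at random, on an enlarged probability space, in such a way that the one-sided conditions come for free and the coordinates in $M$ behave, given $M$, at least as well as if their means were zero. Section~\ref{sec:two} shows the difficulty and the construction for two hypotheses. Section~\ref{sec:tools} collects two Gaussian tools, Section~\ref{sec:nullset} constructs the random set, and Section~\ref{sec:proofs} proves the theorems.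

\section{Step-down testing as closed testing}\label{sec:closed}

Put $X_i=\hat\theta_i/(\tau\sigma)$, $\mu_i=\theta_i/(\tau\sigma)$ and $s=S/\sigma$. Then $X\sim N(\mu,R)$, where $R$ has diagonal entries $1$ and off-diagonal entries $\varrho$; the variable $s$ is positive almost surely, independent of $X$, with a law free of the parameters; and $T_i=X_i/s$. This is the form of Theorem~\ref{thm:general}, and we use it from now on. Throughout,
\[
I_0=\{i\in[k]:\mu_i=0\},
\]
and $Z\sim N(0,R)$ is independent of $s$. An error is a rejection of some $i\in I_0$, or a rejection of some $i\notin I_0$ with $\mu_iT_i<0$.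

\begin{lemma}\label{lem:crit}
Let $R$ be a positive definite equicorrelation matrix and let $s>0$ be any random variable independent of $Z$. For $1\le m\le k$ there is a unique $c_m$ with
\begin{equation}\label{eq:exact}
P\big(|Z_j|\le c_ms\ \text{ for all }j\in M\big)=1-\alpha\qquad\text{whenever }|M|=m,
\end{equation}
and $0<c_1\le c_2\le\dots\le c_k$.
\end{lemma}

\begin{proof}
The law of $Z$ is invariant under permutations of the coordinates, so it suffices to take $M=\{1,\dots,m\}$. For a fixed value $s>0$ the function $u\mapsto P(\max_{j\le m}|Z_j|\le us)$ is the mass given to a growing cube by an everywhere positive density; it is continuous and strictly increasing on $[0,\infty)$, from $0$ to $1$. Its average $F_m(u)$ over the law of $s$ has the same properties, by dominated convergence. So $F_m(c_m)=1-\alpha$ defines a unique $c_m>0$. Since $F_{m}\ge F_{m+1}$, we have $F_m(c_{m+1})\ge1-\alpha=F_m(c_m)$, hence $c_{m+1}\ge c_m$.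
\end{proof}

The definition of SD2 through order statistics is convenient for computing but not for proofs. The next lemma replaces it with a condition on sets, and shows that the way ties are broken does not matter.

\begin{lemma}\label{lem:closed}
Let $c_1\le\dots\le c_k$. For every value of $(T_1,\dots,T_k)$ and every ordering of ties, SD2 rejects $H_i$ if and only if $\max_{j\in M}|T_j|>c_{|M|}$ for all $M\ni i$. Thus SD2 is the closed procedure with $c_M=c_{|M|}$.
\end{lemma}

\begin{proof}
Let $i$ be in position $m$. Suppose that SD2 rejects $H_i$, let $M\ni i$, and let $l$ be the highest position of a member of $M$. Then $l\ge m$ and $l\ge|M|$, so $\max_{j\in M}|T_j|=|T|_{(l)}>c_l\ge c_{|M|}$. Conversely, if the condition holds for all $M\ni i$, then for each $l\ge m$ it holds for the set of indices in positions $1,\dots,l$, where it reads $|T|_{(l)}>c_l$.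
\end{proof}

The two known facts can now be read off. If $\max_{j\in I_0}|T_j|\le c_{|I_0|}$, then by Lemma~\ref{lem:closed} SD2 rejects no true hypothesis, and neither does SS2, which rejects less; this event has probability $1-\alpha$ by \eqref{eq:exact} when $I_0\neq\emptyset$. For SS2 with type III errors write $X=\mu+Z$. An error at $i$ means $|Z_i|>c_ks$ if $\mu_i=0$, $Z_i<X_i<-c_ks$ if $\mu_i>0$, and $Z_i>X_i>c_ks$ if $\mu_i<0$; so there is no error on the event $\max_{i\le k}|Z_i|\le c_ks$, of probability $1-\alpha$. The first argument uses the smallest relevant set $I_0$ and says nothing about signs. The second uses the largest set $[k]$ and relies on the threshold $c_k$, whereas SD2 may reject at a smaller threshold $c_l$, with $l$ depending on the data. For SD2 with type III errors we need all sets between $I_0$ and $[k]$. Each of them gives a certificate that no error has occurred.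

\begin{lemma}\label{lem:cert}
Consider the closed procedure with constants $c_M>0$ such that $c_M\le c_{M'}$ for $M\subseteq M'$, and put $c_\emptyset=0$. Let $I_0\subseteq M\subseteq[k]$ and suppose that
\[
|T_j|\le c_M\quad(j\in M),\qquad \operatorname{sgn}(\mu_i)\,T_i\ge-c_M\quad(i\notin M).
\]
Then the procedure makes no error.
\end{lemma}

\begin{proof}
No $j\in M$ is rejected, because the condition for rejection fails for the set $M\ni j$. In particular no true hypothesis is rejected. Let $i\notin M$ have $\mu_iT_i<0$. Then $-c_M\le\operatorname{sgn}(\mu_i)T_i<0$, so $|T_i|\le c_M$ and $\max_{j\in M\cup\{i\}}|T_j|\le c_M\le c_{M\cup\{i\}}$. The condition for rejection fails for the set $M\cup\{i\}$, and $i$ is not rejected.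
\end{proof}

Note the slack in the second hypothesis: $T_i$ may have the wrong sign, as long as it does not go beyond $c_M$ on the wrong side. This slack will pay for the correlation. The lemma is also the only place where the monotonicity of $c_M$ is used in the proof of Theorem~\ref{thm:general}.

\section{Two hypotheses}\label{sec:two}

Let $k=2$ and $\mu_1=0<\mu_2$: the first hypothesis is true and the second parameter is positive.

\subsection*{What has to be compared}
By Lemma~\ref{lem:closed}, $H_i$ is rejected if and only if $|T_i|>c_1$ and $\max(|T_1|,|T_2|)>c_2$. If $|T_1|\le c_1$, then $H_1$ is retained, $H_2$ is rejected exactly when $|T_2|>c_2$, and an error occurs exactly when $T_2<-c_2$. If $|T_1|>c_1$, then either $\max(|T_1|,|T_2|)\le c_2$ and nothing is rejected, or $H_1$ is rejected, which is an error. Since $P(|T_1|>c_1)=\alpha$,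
\begin{equation}\label{eq:LG}
\mathrm{FWE}=\alpha+P(L)-P(G),
\end{equation}
where the loss and the gain are
\[
L=\{|T_1|\le c_1,\ T_2<-c_2\},\qquad G=\{c_1<|T_1|\le c_2,\ |T_2|\le c_2\};
\]
see Figure~\ref{fig:two}. As $\mu_2\to\infty$, both $P(L)$ and $P(G)$ are at most $P(T_2\le c_2)\to0$. So the FWE tends to $\alpha$, there is no room to spare, and the question is the sign of a difference of two small probabilities.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (-1.2,-1.8) rectangle (1.2,2.9);
\fill[gray!55] (1.2,-1.8) rectangle (1.8,1.8);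
\fill[gray!55] (-1.8,-1.8) rectangle (-1.2,1.8);
\draw (-1.8,-1.8) rectangle (1.8,1.8);
\draw[dashed] (-1.2,-2.9) -- (-1.2,2.9);
\draw[dashed] (1.2,-2.9) -- (1.2,2.9);
\draw[->] (-2.8,0) -- (2.8,0) node[right] {$T_1$};
\draw[->] (0,-2.9) -- (0,3.1) node[above] {$T_2$};
\node at (0.6,-2.4) {$L$};
\node at (-0.6,-2.4) {$L$};
\node at (1.5,0.9) {$G$};
\node at (-1.5,0.9) {$G$};
\node[below left] at (1.2,0) {$c_1$};
\node[below right] at (1.8,0) {$c_2$};
\node[above right] at (0,-1.8) {$-c_2$};
\end{tikzpicture}
\caption{Two hypotheses, the first true and the second with a positive parameter. The step-down procedure with critical values $c_1\le c_2$ makes no error exactly on the shaded region. It arises from the strip $|T_1|\le c_1$ (dashed), which has probability $1-\alpha$, by removing the part $L$ below the square $\max(|T_1|,|T_2|)\le c_2$ and adding the two darker rectangles $G$.}\label{fig:two}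
\end{figure}

Take $\varrho=0$ and write $q_m(s)=P(|Z_1|\le c_ms)$ for a fixed value $s$. If the variance is known, $s=1$, then \eqref{eq:exact} says $q_1=q_2^2=1-\alpha$. The density of $X_2$ is the standard normal density times $e^{\mu_2x-\mu_2^2/2}$, a factor that is at most $w=e^{-\mu_2c_2-\mu_2^2/2}$ for $x<-c_2$ and at least $w$ for $|x|\le c_2$. Therefore
\[
P(L)=q_1\,P(X_2<-c_2)\le q_2^2\,w\,\frac{1-q_2}2,\qquad P(G)=(q_2-q_1)\,P(|X_2|\le c_2)\ge q_2(1-q_2)\,w\,q_2,
\]
so $P(L)\le\frac12P(G)$. This suggests the answer yes. But the computation does not survive an estimated variance, because it cannot be done conditionally on $s$. As $s\downarrow0$, the conditional loss $q_1(s)P(X_2<-c_2s)$ is asymptotic to a positive multiple of $s$, while the conditional gain is at most $q_2(s)P(|X_2|\le c_2s)=O(s^2)$. For small $s$ the loss exceeds the gain. The critical values are tied to each other only on average,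
\[
E\,q_1(s)=E\,q_2(s)^2=1-\alpha,
\]
and what we need is a lower bound for $P(\text{no error}\mid s)$ of the form $(1-\pi)\,q_1(s)+\pi\,q_2(s)^2$ with a weight $\pi$ that does not depend on $s$.

\subsection*{A weight that does not depend on $s$}
We obtain $\pi$ as a hitting probability for Brownian motion, and we first recall the fact that will be used here and in Section~\ref{sec:nullset}. Let $(\mathcal F_t)_{t\ge0}$ be a filtration. A continuous adapted real process $Y$ is a \emph{Brownian motion with variance parameter $v$ relative to $(\mathcal F_t)$} if $Y(t+h)-Y(t)$ is independent of $\mathcal F_t$ with law $N(0,vh)$ for all $t,h\ge0$. For a finite stopping time $\zeta$, the $\sigma$-field $\mathcal F_\zeta$ consists of the events $D$ with $D\cap\{\zeta\le t\}\in\mathcal F_t$ for all $t$; it contains $\mathcal F_0$, and $\zeta$ and the stopped path $Y(\cdot\wedge\zeta)$ are $\mathcal F_\zeta$-measurable. The \emph{strong Markov property} says that $t\mapsto Y(\zeta+t)-Y(\zeta)$ is a Brownian motion with variance parameter $v$, started at $0$ and independent of $\mathcal F_\zeta$. If $v>0$, then almost surely $Y$ is unbounded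 above and below, so it has arbitrarily large zeros.

Still with $\varrho=0$, let $X_1(t)$ and $X_2(t)$ be independent standard Brownian motions started at $0$ and $\mu_2$, independent of $s$. Then $X(1)\sim N(\mu,R)$, so we may take $X=X(1)$. Let $\zeta$ be the first zero of $X_2$ and $\pi=P(\zeta\le1)$.
\begin{itemize}
\item On $\{\zeta>1\}$ we have $X_2(1)>0$, so Lemma~\ref{lem:cert} with $M=\{1\}$ shows that $|X_1(1)|\le c_1s$ suffices for no error. Since $X_1$ is independent of $\zeta$, this contributes $(1-\pi)\,q_1(s)$.
\item On $\{\zeta\le1\}$ we use $M=\{1,2\}$. By the strong Markov property, $X_2(1)\sim N(0,1-\zeta)$ given $\zeta$: the mean $\mu_2$ is forgotten, and the variance is smaller than under the null hypothesis. Hence $P(|X_2(1)|\le c_2s\mid\zeta)\ge q_2(s)$, and this case contributes at least $\pi\,q_2(s)^2$.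
\end{itemize}
The sum is the bound we asked for, and averaging over $s$ gives $P(\text{no error})\ge1-\alpha$.

\subsection*{Correlation}
For $\varrho\ne0$ the processes $X_1$ and $X_2$ are correlated, and the first zero $\zeta$ of $X_2$ carries information about $X_1$. In fact $X_1(1)$ is not centered on $\{\zeta>1\}$: optional stopping gives $E[X_2(1);\zeta>1]=\mu_2$, hence $E[X_1(1);\zeta>1]=\varrho\,E[X_2(1)-\mu_2;\zeta>1]=\varrho\mu_2P(\zeta\le1)\ne0$. The remedy is to watch only the part of $X_2$ that is independent of $X_1$, the residual $V=X_2-\varrho X_1$, a Brownian motion with variance parameter $1-\varrho^2$ started at $\mu_2$. Let $\zeta$ now be the first zero of $V$. On $\{\zeta>1\}$ we no longer learn the sign of $X_2(1)$, but if $|X_1(1)|\le c_1s$, then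
\[
X_2(1)=V(1)+\varrho X_1(1)>-|\varrho|\,c_1s\ge-c_1s,
\]
and this is all that Lemma~\ref{lem:cert} requires. On $\{\zeta\le1\}$, given $\zeta$, the vector $X(1)=(X_1(1),\varrho X_1(1)+V(1))$ is centered normal with covariance matrix
\[
\begin{pmatrix}1&\varrho\\ \varrho&\varrho^2+(1-\varrho^2)(1-\zeta)\end{pmatrix}=R-\begin{pmatrix}0&0\\0&(1-\varrho^2)\zeta\end{pmatrix}.
\]
That a smaller covariance matrix gives more mass to the square $\max(|x_1|,|x_2|)\le c_2s$ is Anderson's inequality, Lemma~\ref{lem:anderson} below.

For general $k$ several false hypotheses may join the set, one after another. Each time one joins, the residuals of the others must be recomputed to be independent of the enlarged set, and we must see that this change keeps their signs and that the later course of the construction reveals nothing about the coordinates that have already joined.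

\section{Regression residuals and Anderson's inequality}\label{sec:tools}

Let $R$ be a positive definite $k\times k$ matrix and let $X$ be a random vector with covariance matrix $R$. For $M\subseteq[k]$ and $i\notin M$ put
\[
\beta^M_i=R_{iM}R_{MM}^{-1},\qquad V^M_i=X_i-\beta_i^MX_M,
\]
with $V_i^\emptyset=X_i$. The row vector $\beta_i^M$ consists of the coefficients of the regression of $X_i$ on $X_M$, and $V_i^M$ is the residual.

\begin{lemma}\label{lem:reg}
\begin{enumerate}
\item[(a)] For a row vector $\gamma$, the variable $X_i-\gamma X_M$ is uncorrelated with $X_M$ if and only if $\gamma=\beta_i^M$. Moreover $\operatorname{Var}V_i^M>0$.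
\item[(b)] If $i\notin M$ and $l\notin M\cup\{i\}$, then $V_l^{M\cup\{i\}}=V_l^M-\kappa V_i^M$ as linear forms in $X$, where $\kappa=\operatorname{Cov}(V_l^M,V_i^M)/\operatorname{Var}V_i^M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The row of covariances of $X_i-\gamma X_M$ with $X_M$ is $R_{iM}-\gamma R_{MM}$, and $R_{MM}$ is invertible. The residual is a nonzero linear form in $X$ and $R$ is positive definite, so its variance is positive.

(b) The right side has the form $X_l-\gamma X_{M\cup\{i\}}$. It is uncorrelated with $X_M$ by (a) and with $V_i^M$ by the choice of $\kappa$, hence also with $X_i=V_i^M+\beta_i^MX_M$. By (a), $\gamma=\beta_l^{M\cup\{i\}}$.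
\end{proof}

Part (b) is what makes the construction consistent: at a point where $V_i^M=0$, adding $i$ to $M$ does not change the values of the other residuals.

\begin{lemma}\label{lem:equi}
Let $R$ have diagonal entries $1$ and off-diagonal entries $\varrho\in[-\frac1{2k-3},1)$, where $\varrho>-1$ if $k=2$. Then $R$ is positive definite and satisfies \eqref{eq:R}.
\end{lemma}

\begin{proof}
The eigenvalues of $R$ are $1-\varrho$ and $1+(k-1)\varrho$, so $R$ is positive definite when $-\frac1{k-1}<\varrho<1$. This holds by assumption for $k=2$, and for $k\ge3$ because $2k-3>k-1$. Let $|M|=n$ with $1\le n\le k-1$ and let $\mathbf 1$ be the row vector of $n$ ones. Then $R_{iM}=\varrho\mathbf 1$ and $\mathbf 1R_{MM}=(1+(n-1)\varrho)\mathbf 1$ with $1+(n-1)\varrho>0$, so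
\[
\beta_i^M=\frac{\varrho}{1+(n-1)\varrho}\,\mathbf 1,\qquad\|\beta_i^M\|_1=\frac{n|\varrho|}{1+(n-1)\varrho}.
\]
For $\varrho\ge0$ this equals $n\varrho/(1-\varrho+n\varrho)<1$. For $\varrho<0$ it is at most $1$ if and only if $(2n-1)|\varrho|\le1$, which holds because $2n-1\le2k-3$.
\end{proof}

For symmetric matrices, $C\preceq C'$ means that $C'-C$ is positive semidefinite. We write $N(0,C)(A)$ for the probability of the set $A$ under $N(0,C)$.

\begin{lemma}[Anderson's inequality]\label{lem:anderson}
Let $C$ be a positive definite $n\times n$ matrix, $U\sim N(0,C)$, and let $A\subseteq\mathbb R^n$ be closed and convex with $A=-A$.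
\begin{enumerate}
\item[(a)] $P(U+d\in A)\le P(U\in A)$ for every $d\in\mathbb R^n$.
\item[(b)] If $C\preceq C'$, then $N(0,C')(A)\le N(0,C)(A)$.
\item[(c)] If in addition $C\ne C'$ and $A$ is bounded with nonempty interior, then the inequality in \textup{(b)} is strict.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The Pr\'ekopa--Leindler inequality states that if $f,g,h\ge0$ are measurable functions on $\mathbb R^n$ with $h(\frac{x+y}2)\ge\sqrt{f(x)g(y)}$ for all $x,y$, then $\int h\ge(\int f)^{1/2}(\int g)^{1/2}$. The density $\varphi$ of $U$ is proportional to $e^{-Q/2}$ with $Q(x)=x^TC^{-1}x$, and $Q(\frac{x+y}2)=\frac12Q(x)+\frac12Q(y)-Q(\frac{x-y}2)$ gives $\varphi(\frac{x+y}2)\ge\sqrt{\varphi(x)\varphi(y)}$. If $x\in A-d$ and $y\in A+d$, then $\frac{x+y}2\in A$ by convexity. So the inequality applies to $f=\varphi1_{A-d}$, $g=\varphi1_{A+d}$, $h=\varphi1_A$. Since $A+d=-(A-d)$ and $\varphi$ is even, $\int f=\int g=P(U+d\in A)$.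

(b) Let $D\sim N(0,C'-C)$ be independent of $U$, so that $U+D\sim N(0,C')$, and let $\psi(d)=P(U+d\in A)$. Then $N(0,C')(A)=E\,\psi(D)\le\psi(0)$ by (a).

(c) Now $\psi(0)>0$. If $A$ lies in the ball of radius $a$ about $0$, then $\psi(d)\le P(|U|\ge|d|-a)\to0$ as $|d|\to\infty$, so there is $K$ with $\psi(d)\le\frac12\psi(0)$ for $|d|>K$. Since $C'-C\ne0$, some linear form in $D$ is normal with positive variance, so $P(|D|>K)>0$ and $E\,\psi(D)\le\psi(0)-\frac12\psi(0)P(|D|>K)<\psi(0)$.
\end{proof}

The symmetry of $A$ cannot be dropped in (b): on the line, $N(0,v)([1,\infty))$ increases with $v$. In our application the symmetry comes from the two-sided form of the tests.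

\section{The random null set}\label{sec:nullset}

The following proposition is the core of the paper. It concerns one normal vector only; neither the tests nor $s$ nor condition \eqref{eq:R} appear in it.

\begin{proposition}\label{prop:set}
Let $R$ be a positive definite $k\times k$ matrix, $\mu\in\mathbb R^k$, $I_0=\{i:\mu_i=0\}$ and $Z\sim N(0,R)$. On some probability space there are $X\sim N(\mu,R)$ and a random set $M^*$ with $I_0\subseteq M^*\subseteq[k]$ such that the following hold.
\begin{enumerate}
\item[(i)] $\mu_i\,V_i^{M^*}>0$ for every $i\notin M^*$.
\item[(ii)] For every nonempty $M\subseteq[k]$ and every closed convex $A\subseteq\mathbb R^M$ with $A=-A$,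
\[
P(M^*=M,\ X_M\in A)\ge P(M^*=M)\,P(Z_M\in A).
\]
\item[(iii)] The inequality in \textup{(ii)} is strict if $M\ne I_0$, $P(M^*=M)>0$, and $A$ is bounded with nonempty interior.
\end{enumerate}
\end{proposition}

\subsection*{Construction}
Let $B(t)$, $t\ge0$, be $R^{1/2}$ times a standard $k$-dimensional Brownian motion, and let $X(t)=\mu+B(t)$ and $X=X(1)\sim N(\mu,R)$. For vectors $a,a'\in\mathbb R^k$,
\begin{equation}\label{eq:cov}
\operatorname{Cov}\big(a^TX(t),a'^TX(u)\big)=\min(t,u)\,a^TRa' .
\end{equation}
Put $V_i^M(t)=X_i(t)-\beta_i^MX_M(t)$. By \eqref{eq:cov} and Lemma~\ref{lem:reg}(a), each $V_i^M$ is a Brownian motion with a positive variance parameter. After discarding a null set, each of these finitely many processes has arbitrarily large zeros.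

Put $M_0=I_0$ and $\xi_0=0$. Given $M_a$ and $\xi_a\le1$, consider the times $t\in[\xi_a,1]$ at which $V_l^{M_a}(t)=0$ for some $l\notin M_a$. If there is no such time, stop and put $M^*=M_a$. Otherwise these times form a closed set, by continuity; let $\xi_{a+1}$ be the smallest one, let $i_{a+1}$ be the smallest $l\notin M_a$ with $V_l^{M_a}(\xi_{a+1})=0$, and put $M_{a+1}=M_a\cup\{i_{a+1}\}$. We say that $i_{a+1}$ \emph{joins} at time $\xi_{a+1}$. If several residuals vanish at once, the next joining time may equal $\xi_{a+1}$; this is allowed. The construction stops after at most $k-|I_0|$ steps.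

\begin{proof}[Proof of \textup{(i)}]
We show by induction on $a$ that $\mu_lV_l^{M_a}(\xi_a)\ge0$ for all $l\notin M_a$. For $a=0$ we have $X_{I_0}(0)=0$, so $V_l^{I_0}(0)=\mu_l$. Suppose that the claim holds for $a$ and that step $a+1$ takes place. No $V_l^{M_a}$ vanishes on $[\xi_a,\xi_{a+1})$, so by continuity $\mu_lV_l^{M_a}>0$ on this interval and $\mu_lV_l^{M_a}(\xi_{a+1})\ge0$; if $\xi_{a+1}=\xi_a$, the last inequality is the induction hypothesis. Since $V_{i_{a+1}}^{M_a}(\xi_{a+1})=0$, Lemma~\ref{lem:reg}(b) gives $V_l^{M_{a+1}}(\xi_{a+1})=V_l^{M_a}(\xi_{a+1})$ for $l\notin M_{a+1}$, which completes the induction. If the construction stops at $M^*=M_a$, then for $l\notin M^*$ the continuous function $\mu_lV_l^{M^*}$ is nonnegative at $\xi_a$ and has no zero on $[\xi_a,1]$, so it is positive at time $1$.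
\end{proof}

\begin{proof}[Proof of \textup{(ii)} and \textup{(iii)}]
If $M\not\supseteq I_0$, both sides in (ii) vanish. Let $M\supseteq I_0$ be nonempty and $r=|M\setminus I_0|$. The event $\{M^*=M\}$ is the disjoint union, over the orderings $j_1,\dots,j_r$ of $M\setminus I_0$, of the events
\[
E=\{\text{the construction makes exactly $r$ steps and }i_1=j_1,\dots,i_r=j_r\}.
\]
Fix an ordering. We prove that
\begin{equation}\label{eq:E}
P(E,\ X_M(1)\in A)\ge P(E)\,P(Z_M\in A),
\end{equation}
with strict inequality if $r\ge1$, $P(E)>0$ and $A$ is bounded with nonempty interior. Summing over the orderings gives (ii); under the hypotheses of (iii) we have $r\ge1$ and some ordering has $P(E)>0$, which gives (iii).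

The difficulty is that $E$ depends on the paths of the coordinates in $M$, so conditioning on $E$ could bias $X_M(1)$. We split $X$ into independent processes, show that $E$ looks at each of them only up to its joining time, and restart each at that time.

\medskip\noindent\emph{Step 1: independent components.} Let $N_a=I_0\cup\{j_1,\dots,j_a\}$ for $0\le a\le r$; these sets are deterministic and $N_r=M$. Orthogonalize the coordinates in the order of joining:
\[
Y_0=X_{I_0},\qquad Y_a=V_{j_a}^{N_{a-1}}\quad(1\le a\le r),\qquad Y_{r+1}=(V_l^{M})_{l\notin M},
\]
omitting $Y_0$ if $I_0=\emptyset$ and $Y_{r+1}$ if $M=[k]$. For $1\le a\le r+1$, the processes $Y_0,\dots,Y_{a-1}$ are linear functions of $X_{N_{a-1}}$, and $Y_a(t)$ is uncorrelated with $X_{N_{a-1}}(u)$ for all $t,u$ by Lemma~\ref{lem:reg}(a) and \eqref{eq:cov}. All these variables are jointly normal, so the processes $Y_0,\dots,Y_{r+1}$ are independent. For $1\le a\le r$ let $v_a>0$ be the variance parameter of $Y_a$. Since $Y_0$ starts at $0$, we have $Y_0(1)\sim N(0,R_{I_0I_0})$.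

\medskip\noindent\emph{Step 2: what $E$ depends on.} The joining time $\xi_a$ involves all residuals. It is easier to work with times that involve $Y_1,\dots,Y_a$ only: put $\zeta_0=0$ and
\[
\zeta_a=\min\{t\ge\zeta_{a-1}:Y_a(t)=0\}\qquad(1\le a\le r),
\]
which is finite. Let $Y_a^\circ=Y_a(\cdot\wedge\zeta_a)$ be the path up to $\zeta_a$ and $W_a=Y_a(\zeta_a+\cdot)$ the path after it; $W_a(0)=0$. Let $\mathcal G$ be the $\sigma$-field generated by $Y_{r+1}$, the times $\zeta_1,\dots,\zeta_r$ and the paths $Y_1^\circ,\dots,Y_r^\circ$.

We use one measurability fact. \emph{If a finite random time $\eta$ and a continuous real process $y$ are measurable with respect to a $\sigma$-field $\mathcal K$, then so are $y(\cdot\wedge\eta)$, $y(\eta+\cdot)$ and the first zero $\eta'\le\infty$ of $y$ in $[\eta,\infty)$.} Indeed, $y$ evaluated at a $\mathcal K$-measurable time is a limit of its values at times rounded to finer and finer grids, and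
\begin{equation}\label{eq:zero}
\{\eta'\le t\}=\{\eta\le t\}\cap\Big\{\inf_{q\in\mathbb Q\cap[0,1]}\big|y\big(\eta+q(t-\eta)^+\big)\big|=0\Big\}.
\end{equation}

We claim that $E$ holds if and only if
\begin{enumerate}
\item[(E1)] $\zeta_r\le1$;
\item[(E2)] for $1\le a\le r$, no $V_l^{N_{a-1}}$ with $l\notin N_{a-1}$ vanishes on $[\zeta_{a-1},\zeta_a)$, and none with $l<j_a$ vanishes on $[\zeta_{a-1},\zeta_a]$;
\item[(E3)] no $V_l^M$ with $l\notin M$ vanishes on $[\zeta_r,1]$;
\end{enumerate}
and that $\xi_a=\zeta_a$ on $E$ for all $a\le r$. On $E$, if $\xi_{a-1}=\zeta_{a-1}$, then $Y_a$ is one of the residuals watched in step $a$, so it has no zero in $[\xi_{a-1},\xi_a)$, and it vanishes at $\xi_a$; thus $\xi_a=\zeta_a$. With this identification (E1)--(E3) restate the rules of the construction. Conversely, assume (E1)--(E3) and suppose that $M_{a-1}=N_{a-1}$ and $\xi_{a-1}=\zeta_{a-1}$ for some $a\le r$. Then $\zeta_a\le1$ is, by (E2), the first time from $\xi_{a-1}$ on at which a residual vanishes, and $j_a$ is the smallest index whose residual vanishes then; so $\xi_a=\zeta_a$ and $i_a=j_a$. After step $r$, condition (E3) makes the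 construction stop.

Next, $E\in\mathcal G$. This is immediate for (E1), and for (E3) it follows from the measurability fact, as the $V_l^M$ are the components of $Y_{r+1}$. For (E2) let $l\notin N_{a-1}$. If $l=j_a$, then $V_l^{N_{a-1}}=Y_a$. Otherwise Lemma~\ref{lem:reg}(b) gives $V_l^{N_{a-1}}=V_l^{N_a}+\kappa Y_a$ with $l\notin N_a$, and iterating we find that $V_l^{N_{a-1}}$ is a fixed linear combination of $Y_a,\dots,Y_r$ and the components of $Y_{r+1}$. The components that joined earlier do not occur; this is the purpose of recomputing the residuals. Let $\widetilde V$ be the same combination of $Y_a^\circ,\dots,Y_r^\circ$ and $Y_{r+1}$. For $t\le\zeta_a$ and $a\le b\le r$ we have $t\le\zeta_b$, so $\widetilde V(t)=V_l^{N_{a-1}}(t)$. The two conditions in (E2) therefore say that the first zero of $\widetilde V$ in $[\zeta_{a-1},\infty)$, a $\mathcal G$-measurable time, is $\ge\zeta_a$, respectively $>\zeta_a$.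

\medskip\noindent\emph{Step 3: $\mathcal G,Y_0,W_1,\dots,W_r$ are independent.} Each $W_a$ should be a fresh Brownian motion, but $\zeta_a$ depends on the earlier components and the later times depend on $\zeta_a$. We handle this by applying the strong Markov property to one component at a time, in a filtration that knows all the other components from the start. Fix $1\le a\le r$ and let $\mathcal F^a_t$ be generated by $Y_a(u)$, $u\le t$, and the entire processes $Y_b$, $b\ne a$, $0\le b\le r+1$. By Step 1, $Y_a$ is a Brownian motion with variance parameter $v_a$ relative to $(\mathcal F^a_t)$. The time $\zeta_{a-1}$ is a function of $Y_1,\dots,Y_{a-1}$, hence $\mathcal F^a_0$-measurable, and \eqref{eq:zero} with $y=Y_a$, $\eta=\zeta_{a-1}$ involves $Y_a$ only at times $\le t$ on $\{\eta\le t\}$; so $\zeta_a$ is a stopping time. Let $\mathcal H_a=\mathcal F^a_{\zeta_a}$. By the strong Markov property $W_a$ is a Brownian motion with variance parameter $v_a$, started at $0$ and independent of $\mathcal H_a$.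

All other objects are $\mathcal H_a$-measurable. The processes $Y_b$ with $b\ne a$ and the times $\zeta_b$ with $b<a$ are $\mathcal F^a_0$-measurable. The time $\zeta_a$ and the path $Y_a^\circ$ are $\mathcal H_a$-measurable by the general facts recalled in Section~\ref{sec:two}. For $b>a$, the time $\zeta_b$ is the first zero of $Y_b$ in $[\zeta_{b-1},\infty)$, so it is $\mathcal H_a$-measurable by induction on $b$ and the measurability fact. The same fact then covers $Y_b^\circ$ and $W_b$ for $1\le b\le r$, $b\ne a$. Hence $W_a$ is independent of the $\sigma$-field generated by $\mathcal G$, $Y_0$ and the $W_b$ with $b\ne a$. For events $D\in\mathcal G$, $D_0\in\sigma(Y_0)$, $D_a\in\sigma(W_a)$ we may thus split off $D_r,D_{r-1},\dots,D_1$ in turn, and then $D_0$, because $\mathcal G\subseteq\sigma(Y_1,\dots,Y_{r+1})$ is independent of $Y_0$: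
\[
P(D\cap D_0\cap D_1\cap\dots\cap D_r)=P(D)\,P(D_0)\,P(D_1)\cdots P(D_r).
\]

\medskip\noindent\emph{Step 4: comparison of covariances.} On $E$ we have $\zeta_a\le\zeta_r\le1$ and $Y_a(1)=W_a(1-\zeta_a)$. The times $\zeta_a$ and the event $E$ are $\mathcal G$-measurable, and $(Y_0,W_1,\dots,W_r)$ is independent of $\mathcal G$. So, conditionally on $\mathcal G$, on $E$, the variables $Y_0(1),Y_1(1),\dots,Y_r(1)$ are independent with laws
\[
N(0,R_{I_0I_0}),\quad N\big(0,v_1(1-\zeta_1)\big),\quad\dots,\quad N\big(0,v_r(1-\zeta_r)\big).
\]
The linear map $X_M\mapsto(Y_0,Y_1,\dots,Y_r)$ is triangular with unit diagonal, since $Y_a$ is $X_{j_a}$ minus a linear function of $X_{N_{a-1}}$. Let $\Lambda$ be its inverse, so that $X_M(1)=\Lambda\,(Y_0(1),\dots,Y_r(1))$ with no constant term. Taking unconditional covariances gives $R_{MM}=\Lambda\operatorname{diag}(R_{I_0I_0},v_1,\dots,v_r)\Lambda^T$. Conditionally on $\mathcal G$, on $E$, the vector $X_M(1)$ is centered normal with covariance matrix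
\[
C=\Lambda\operatorname{diag}\big(R_{I_0I_0},v_1(1-\zeta_1),\dots,v_r(1-\zeta_r)\big)\Lambda^T,
\]
and
\[
R_{MM}-C=\Lambda\operatorname{diag}\big(0,v_1\zeta_1,\dots,v_r\zeta_r\big)\Lambda^T\succeq0 .
\]
If $\zeta_a=1$, then $Y_a(1)=0$, an event of probability $0$. So almost surely on $E$ all $\zeta_a<1$ and $C$ is positive definite. Lemma~\ref{lem:anderson}(b) gives
\[
P(X_M(1)\in A\mid\mathcal G)=N(0,C)(A)\ge N(0,R_{MM})(A)=P(Z_M\in A)\qquad\text{a.s. on }E,
\]
and integration over $E$ yields \eqref{eq:E}. If $r\ge1$, then $Y_1(0)=V^{I_0}_{j_1}(0)=\mu_{j_1}\ne0$, so $\zeta_1>0$ and $C\ne R_{MM}$. For $A$ bounded with nonempty interior, Lemma~\ref{lem:anderson}(c) makes the last inequality strict almost surely on $E$, and \eqref{eq:E} is strict when $P(E)>0$.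
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The probability of an error depends only on the joint law of $(X,s)$. We may therefore take $(X,M^*)$ from Proposition~\ref{prop:set} and $s$ independent of this pair. Put $c_\emptyset=0$ and $\pi_M=P(M^*=M)$. For a value $s>0$ and nonempty $M$ let
\[
A_M(s)=\Big\{x\in\mathbb R^M:\max_{j\in M}|x_j|\le c_Ms\Big\},\qquad p_M(s)=P\big(Z_M\in A_M(s)\big),
\]
and let $p_\emptyset(s)=1$. The cube $A_M(s)$ is closed, convex, symmetric and bounded, with nonempty interior because $c_Ms>0$.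

Fix the value of $s$. Suppose that $M^*=M\neq\emptyset$ and $X_M\in A_M(s)$. For $i\notin M$, Proposition~\ref{prop:set}(i) and condition \eqref{eq:R} give
\begin{equation}\label{eq:useR}
\operatorname{sgn}(\mu_i)X_i=\operatorname{sgn}(\mu_i)V_i^M+\operatorname{sgn}(\mu_i)\,\beta_i^MX_M>-\|\beta_i^M\|_1\max_{j\in M}|X_j|\ge-c_Ms .
\end{equation}
After division by $s$, the hypotheses of Lemma~\ref{lem:cert} hold, and there is no error. If $M^*=\emptyset$, then $\operatorname{sgn}(\mu_i)X_i=\operatorname{sgn}(\mu_i)V_i^\emptyset>0$ for all $i$, and again there is no error. The events $\{M^*=M\}$ are disjoint, so Proposition~\ref{prop:set}(ii) gives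
\begin{equation}\label{eq:cond}
P(\text{no error}\mid s)\ \ge\ \pi_\emptyset+\sum_{M\ne\emptyset}P\big(M^*=M,\ X_M\in A_M(s)\big)\ \ge\ \sum_{M\subseteq[k]}\pi_M\,p_M(s).
\end{equation}
The weights $\pi_M$ do not depend on $s$ and have sum $1$, and $E\,p_M(s)\ge1-\alpha$ for nonempty $M$ by the assumption on $c_M$. Taking expectations,
\begin{equation}\label{eq:final}
P(\text{no error})\ \ge\ \sum_{M\subseteq[k]}\pi_M\,E\,p_M(s)\ \ge\ \pi_\emptyset+(1-\pi_\emptyset)(1-\alpha),
\end{equation}
that is, $P(\text{error})\le\alpha(1-\pi_\emptyset)\le\alpha$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:ext}]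
We treat all cases at once: $\varrho$ is as in Lemma~\ref{lem:equi}, a range that contains $[0,1)$, and $s>0$ is independent of $X$ with a law free of the parameters. By Lemma~\ref{lem:equi}, $R$ is positive definite and satisfies \eqref{eq:R}. By Lemma~\ref{lem:crit}, the constants $c_M=c_{|M|}$ are positive, monotone in $M$, and satisfy the level condition of Theorem~\ref{thm:general} with equality. By Lemma~\ref{lem:closed}, SD2 is the closed procedure with these constants. Theorem~\ref{thm:general} gives $\mathrm{FWE}\le\alpha$.

If $\theta=0$, every rejection is an error, and SD2 rejects some hypothesis if and only if $|T|_{(k)}>c_k$. By \eqref{eq:exact} this has probability $\alpha$.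

Let $\theta\ne0$ and choose $i\notin I_0$. On $\{M^*=I_0\}$ we have $\mu_iV_i^{I_0}>0$ by Proposition~\ref{prop:set}(i). The variable $V_i^{I_0}$ is normal with positive variance, so this has probability less than $1$. Hence $\pi_M>0$ for some $M\supsetneq I_0$, and such an $M$ is nonempty. By Proposition~\ref{prop:set}(iii), the second inequality in \eqref{eq:cond} is strict for every $s>0$. Then the first inequality in \eqref{eq:final} is strict, and $\mathrm{FWE}<\alpha$.
\end{proof}

\begin{remark}[the role of the hypotheses]
Normality of $X$ is used throughout Section~\ref{sec:nullset}: it provides the Brownian path, the independence of uncorrelated components, and Anderson's inequality. Of $s$ the proof uses only positivity and independence from $X$. Independence is what makes the weights $\pi_M$ in \eqref{eq:cond} free of $s$, and this matters because, as Section~\ref{sec:two} showed, the comparison of loss and gain can fail for individual values of $s$.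

Condition \eqref{eq:R} is used only in \eqref{eq:useR}, to pass from the sign of the residual to a one-sided bound on the coordinate itself. For $k=2$ it reads $|R_{12}|\le1$ and holds for every correlation matrix. For equicorrelation with $k\ge3$ and $-\frac1{k-1}<\varrho<-\frac1{2k-3}$, the computation in Lemma~\ref{lem:equi} gives $\|\beta_i^M\|_1>1$ for $|M|=k-1$, and \eqref{eq:useR} breaks down: if $\mu_i>0$, $X_j=c_Ms$ for all $j\in M$, and $V_i^M>0$ is small, then $X_i=V_i^M-\|\beta_i^M\|_1c_Ms<-c_Ms$. This shows that the argument does not reach that range; it does not show that the conclusion fails there.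
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Sample size determination for step-down multiple test procedures: Orthogonal contrasts and comparisons with a control},
\texttt{http://users.iems.northwestern.edu/\textasciitilde ajit/papers/12)\%20Hayter-Tamhane\%20JSPI.pdf}

\end{thebibliography}
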